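# Why one Kiefer process cannot follow the empirical process at rate $\log n$

## 1. Four sample points and one threshold

Take four independent uniform points $U_1,\dots,U_4$ on $[0,1]$ and count those that are at most $\frac14$. Let $X$ be this number minus its mean, which is $1$. Then $X$ takes the values $-1,0,1,2,3$ with probabilities
$$\tfrac{81}{256},\quad \tfrac{108}{256},\quad \tfrac{54}{256},\quad \tfrac{12}{256},\quad \tfrac1{256}.$$
By hand, $EX=0$, $EX^2=\frac{192}{256}=\frac34$ and $EX^3=\frac{-81+54+96+27}{256}=\frac38$.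

Suppose somebody puts on the same probability space a Gaussian $Y$ with mean $0$ and variance $a=\frac34$, in such a way that $|X-Y|\le r$ always. How small can $r$ be? The distribution of $X$ is skewed and that of $Y$ is not, so $r$ cannot be tiny. To measure this, use
$$f(x)=\frac{x^3}{3a}-x .$$
Then $Ef(X)=\frac{3/8}{9/4}=\frac16$ and $Ef(Y)=0$. Write $D=X-Y$ and $g=Y/\sqrt a$. Expanding the cube,
$$f(Y+D)-f(Y)=D\,(g^2-1)+\frac{D^2}{\sqrt a}\,g+\frac{D^3}{3a}.$$
Since $E|g^2-1|\le (E(g^2-1)^2)^{1/2}=\sqrt2$ and $E|g|\le1$, taking expectations gives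
$$\tfrac16\le\sqrt2\,r+\frac{r^2}{\sqrt a}+\frac{r^3}{3a}.$$
At $r=\frac1{10}$ the right side is below $0.154<\frac16$, so $r>\frac1{10}$. Nothing was assumed about how $X$ and $Y$ depend on each other.

With $k$ points instead of four, the variance is $a=\frac{3k}{16}$, the third moment is $\frac{3k}{32}$, and again $Ef=\frac{3k/32}{9k/16}=\frac16$, while the two correction terms die out as $k\to\infty$. So at every sample size the skewness at one threshold costs a constant. Two features are worth noting: the gain comes from a third cumulant, and the price is the $L^1$ norm of the derivative $g^2-1$.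

Now look at all thresholds and all sample sizes together. Let $U_1,U_2,\dots$ be i.i.d. uniform on $[0,1]$, let $G_n(t)=n^{-1}\sum_{i=1}^n1\{U_i\le t\}$, let $\tilde U_n(t)=n^{1/2}(G_n(t)-t)$ be the uniform empirical process, and put
$$S(t,k)=\sum_{\nu\le k}\big(1\{U_\nu\le t\}-t\big)=k^{1/2}\tilde U_k(t).$$

**Definition.** A *Brownian bridge* is a centered Gaussian process $B(t)$, $t\in[0,1]$, with continuous paths and covariance $\min(s,t)-st$. A *Kiefer process* is a centered Gaussian process $\tilde K(t,s)$, $t\in[0,1]$, $s\ge0$, with continuous paths and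
$$E[\tilde K(t,s)\tilde K(t',s')]=\min(s,s')\,(\min(t,t')-tt').$$

For example, at integer times, the increments $Z_k=\tilde K(\cdot,k)-\tilde K(\cdot,k-1)$ are jointly Gaussian, and
$$E[Z_k(t)Z_l(t')]=\big(\min(k,l)-\min(k,l-1)-\min(k-1,l)+\min(k-1,l-1)\big)(\min(t,t')-tt')=1\{k=l\}(\min(t,t')-tt').$$
So the $Z_k$ are i.i.d. Brownian bridges. This is the Gaussian copy of $S(\cdot,k)$, whose increments $1\{U_k\le t\}-t$ are i.i.d. with the same covariance. In particular $n^{-1/2}\tilde K(\cdot,n)$ is a Brownian bridge for each fixed $n$.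

Since $S(\cdot,k)$ has jumps of size at least $1$ and $\tilde K(\cdot,k)$ is continuous, $\sup_t|S(t,k)-\tilde K(t,k)|\ge\frac12$ for every $k\ge 1$ and every coupling. The following two results of Komlós, Major and Tusnády say how well one can do.

**Inequality 2 (Brownian bridge version).** There exist positive absolute constants $c_2,c_3,c_4$ such that one can construct, on a single probability space, the sequence $U_1,U_2,\dots$ together with a sequence $\{\tilde B_n\}_{n\ge1}$ of Brownian bridges such that for all $n\in\mathbb N$ and all $x>0$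
$$P\Big(\sup_{t\in[0,1]}|\tilde U_n(t)-\tilde B_n(t)|>n^{-1/2}(c_2\log n+x)\Big)\le c_3\exp\{-c_4x\}.$$

**Inequality 3 (Kiefer process version).** There exist positive absolute constants $c_5,c_6,c_7$ such that one can construct, on a single probability space, the sequence $U_1,U_2,\dots$ together with a Kiefer process $\tilde K$ such that for all integers $n\ge2$ and all $x>0$
$$P\Big(\sup_{t\in[0,1]}|\tilde U_n(t)-n^{-1/2}\tilde K(t,n)|>n^{-1/2}(c_5\log n+x)\log n\Big)\le c_6\exp\{-c_7x\}.$$

In terms of $S$, the first error is of order $\log n$ and the second of order $(\log n)^2$. In Inequality 2 the bridges $\tilde B_n$ for different $n$ need not be related. In Inequality 3 one Gaussian object must serve all $n$ at once. The question is whether the extra factor $\log n$ can be removed: do there exist positive absolute constants $c,c',c''$ and a probability space carrying i.i.d. uniform $U_1,U_2,\dots$ and a Kiefer process $\tilde K$ such that for all $n\in\mathbb N$ and all $x>0$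
$$P\Big(\sup_{t\in[0,1]}|\tilde U_n(t)-n^{-1/2}\tilde K(t,n)|>n^{-1/2}(c\log n+x)\Big)\le c'\exp\{-c''x\}\,?\tag{1.1}$$

## 2. A lower bound for every coupling

The answer is no. Throughout, $\log$ is the natural logarithm, and $C,c>0$ denote absolute constants that may change from line to line.

**Theorem.** There are absolute constants $c_0,c_1>0$ and $n_0$ such that for every $n\ge n_0$ and every probability space carrying i.i.d. uniform $U_1,\dots,U_n$ and a Kiefer process $\tilde K$ (jointly distributed in any way),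
$$P\Big(\max_{1\le k\le n}\sup_{t\in[0,1]}|S(t,k)-\tilde K(t,k)|\le c_0\psi(n)\Big)\le\exp\{-c_1(\log n)^{1/5}\},\qquad\psi(n)=\frac{(\log n)^{11/10}}{\log\log n}.$$

**Corollary 1.** No constants $c,c',c''$, probability space and coupling with property (1.1) exist. Inequality 3 cannot be improved to the rate of Inequality 2.

*Proof.* Suppose they existed. Multiply the inequality inside (1.1), for sample size $k$, by $k^{1/2}$, and take $x=(2/c'')\log n$ with $n\ge2$. For $k\le n$ we have $c\log k+x\le(c+2/c'')\log n$, so a union bound gives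
$$P\Big(\max_{k\le n}\sup_t|S(t,k)-\tilde K(t,k)|>(c+2/c'')\log n\Big)\le n\,c'n^{-2}\to0 .$$
Since $\psi(n)/\log n=(\log n)^{1/10}/\log\log n\to\infty$, for large $n$ we have $(c+2/c'')\log n\le c_0\psi(n)$. So the event in the Theorem would have probability tending to $1$, while the Theorem says that it tends to $0$. $\square$

**Corollary 2.** If one sequence $(U_i)$ and one Kiefer process live on one space, then with $\Delta_k=\sup_t|S(t,k)-\tilde K(t,k)|$, almost surely
$$\liminf_n\psi(n)^{-1}\max_{k\le n}\Delta_k>0\qquad\text{and}\qquad\limsup_k\psi(k)^{-1}\Delta_k>0 .$$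

*Proof.* Since $\sum_l\exp\{-c_1(l\log2)^{1/5}\}<\infty$, Borel–Cantelli shows that a.s. $\max_{k\le2^l}\Delta_k>c_0\psi(2^l)$ for all large $l$. The function $\psi$ is eventually increasing and $\psi(2n)/\psi(n)$ is bounded. So for $2^l\le n<2^{l+1}$ and $l$ large, $\max_{k\le n}\Delta_k>c_0\psi(2^l)\ge c\,\psi(n)$, which is the first claim. For the second, let $k_l\le2^l$ attain the maximum. Each $\Delta_k$ is finite and the maxima tend to infinity, so $k_l\to\infty$. For large $l$ we have $\Delta_{k_l}>c_0\psi(2^l)\ge c_0\psi(k_l)$. $\square$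

The exponent $11/10$ is not claimed to be optimal. The range between it and the exponent $2$ of Inequality 3 is not settled here.

The plan is to scale up the computation of Section 1. We shall build a polynomial functional $F$ of the process, out of third cumulants, with $EF(S)$ much larger than $EF(\tilde K)=0$. Its derivative in a direction $D$ will be $E_p[D\,\Phi]$ up to a negligible error, with $\|\Phi\|_{L^1}$ bounded. If $|S-\tilde K|\le r$, then $EF(S)\le r\|\Phi\|_{L^1}+o(1)$, so $r$ must be large. The quality of the bound is the ratio of the mean of $F$ to the $L^1$ norm of $\Phi$.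

## 3. Cumulants, Hermite polynomials, relative entropy

**Definition (joint cumulants).** For random variables $X_1,\dots,X_s$ with all moments,
$$\kappa(X_1,\dots,X_s)=\sum_\pi(-1)^{|\pi|-1}(|\pi|-1)!\prod_{B\in\pi}E\prod_{l\in B}X_l,$$
the sum over all partitions $\pi$ of $\{1,\dots,s\}$.

The standard facts are these. The moment–cumulant formula $E\prod_{l}X_l=\sum_\pi\prod_{B\in\pi}\kappa(X_l:l\in B)$ holds. Cumulants are multilinear. They vanish if the variables split into two nonempty families that are independent of each other. For $s\ge2$ they do not change when constants are added. We have $\kappa(X)=EX$, $\kappa(X,Y)=\mathrm{Cov}(X,Y)$, and $\kappa(X,Y,Z)=E[XYZ]$ for centered variables. Jointly Gaussian variables have no cumulants of order $\ge3$. For the $X$ of Section 1, $\kappa(X,X,X)=4\cdot\frac14\cdot\frac34\cdot\frac12=\frac38$, the sum of the third cumulants of four independent centered indicators, as found there.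

Let $H_1(x)=x$, $H_2(x)=x^2-1$, $H_3(x)=x^3-3x$. Then $H_3'=3H_2$, which is the identity behind Section 1.

**Lemma 1 (moments of Hermite products).** Let $X_1,\dots,X_d$ be centered with variance $1$ and all moments finite, and let $n_l\in\{1,2,3\}$. Take $n_l$ copies of $X_l$ (the $l$-th *group*), $q=\sum n_l$ copies in total. Then $E\prod_lH_{n_l}(X_l)$ is the sum of $\prod_{B\in\pi}\kappa(B)$ over all partitions $\pi$ of the $q$ copies into blocks of size $\ge2$ such that no block of size $2$ lies inside one group.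

*Proof.* For $n\le3$ we have $H_n(x)=\sum_{\mathcal M}(-1)^{|\mathcal M|}x^{n-2|\mathcal M|}$, summed over sets $\mathcal M$ of disjoint pairs of the $n$ positions: there is one pair for $n=2$, and there are three for $n=3$. Multiplying over $l$,
$$E\prod_lH_{n_l}(X_l)=\sum_{\mathcal M}(-1)^{|\mathcal M|}\,E\prod_{\text{copies not in }\mathcal M}X,$$
summed over sets $\mathcal M$ of disjoint pairs, each inside a group. Expand each expectation by the moment–cumulant formula. A pair inside the $l$-th group has cumulant $\operatorname{Var}X_l=1$, so we may adjoin the pairs of $\mathcal M$ as additional blocks without changing the product. This gives $\sum_\pi\prod_{B\in\pi}\kappa(B)\sum_{\mathcal M}(-1)^{|\mathcal M|}$, where $\pi$ runs over all partitions of the $q$ copies and $\mathcal M$ over all subsets of the set of $2$-blocks of $\pi$ that are internal to a group. The inner sum is $0$ if $\pi$ has an internal $2$-block, and $1$ otherwise. Blocks of size $1$ have cumulant $0$. $\square$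

Two cases: $EH_3(X)=\kappa(X,X,X)=EX^3$. And if $X,Y$ are jointly Gaussian with correlation $\rho$, then $E[H_2(X)H_2(Y)]=2\rho^2$, because the only partitions left are the two matchings across the groups and the block of size $4$, whose cumulant is $0$.

**Definition (relative entropy).** If $Q$ has density $\rho$ with respect to $P$, then $\mathrm{KL}(Q\|P)=E_Q\log\rho\ge0$. Pinsker's inequality says $E_P|\rho-1|\le(2\,\mathrm{KL}(Q\|P))^{1/2}$.

For example, $Q=P(\cdot\mid G)$ has density $1_G/P(G)$ and $\mathrm{KL}(Q\|P)=\log(1/P(G))$. The law of any random element under this $Q$ has density at most $1/P(G)$ with respect to its law under $P$, so its relative entropy is at most $\log(1/P(G))$.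

**Lemma 2 (superadditivity).** Let $Q$ be a law on a product space with density $\rho\le1/\eta$ with respect to $\otimes_lP_l$ (finitely many factors), and let $Q_l$ be its marginals. Then $\sum_l\mathrm{KL}(Q_l\|P_l)\le\log(1/\eta)$.

*Proof.* The marginal densities $\rho_l$ are also at most $1/\eta$, and all the expectations below are finite since $x\log x$ is bounded on $[0,1/\eta]$. By Jensen's inequality,
$$\sum_lE_Q\log\rho_l-E_Q\log\rho=E_Q\log\frac{\prod_l\rho_l}{\rho}\le\log E_{\otimes P_l}\Big[1\{\rho>0\}\prod_l\rho_l\Big]\le\log\prod_lE_{P_l}\rho_l=0 .$$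
Finally $E_Q\log\rho\le\log(1/\eta)$. $\square$

## 4. Haar rectangles in space and time

From now on $n$ is large. Put $m=\lfloor(\log_2n)/30\rfloor$ and $N=2^{3m}\le n^{1/10}$. Until Section 10 we look at $N$ time steps only:
$$S(x,k)=\sum_{\nu\le k}\xi_\nu(x),\quad\xi_\nu(x)=1\{U_\nu\le x\}-x,\qquad W(x,k)=\sum_{\nu\le k}Z_\nu(x),\qquad0\le k\le N,$$
with $Z_\nu$ i.i.d. Brownian bridges. The laws of these two processes are called the *true laws* and are denoted by $P$. Let $p=(x,k)$ be uniform on $[0,1)\times\{1,\dots,N\}$, independent of everything, with expectation $E_p$.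

**Definition.** For $i,j\in\{1,\dots,m\}$, let $I$ run over the dyadic intervals of length $2^{-i}$ in $[0,1)$ and $J$ over the dyadic blocks of $|J|=N2^{-j}$ consecutive integers in $\{1,\dots,N\}$. The functions $h_I,h_J$ equal $-1$ on the left half, $+1$ on the right half and $0$ elsewhere. A pair $\sigma=(i,j)$ is a *shape*, with *row* $i$ and *column* $j$. The rectangle of this shape containing $p$ is $R_\sigma(p)=I\times J$, and $h_\sigma(p)=h_I(x)h_J(k)$. Write $P(R)=2^{-i-j}$. For a function $D$ of $p$ put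
$$D[R]=4E_p[D(p)h_\sigma(p)\mid p\in R],\qquad\text{so}\quad|D[R]|\le4\sup|D|.$$

Note that $|I||J|=N2^{-i-j}\ge2^m$ always.

**Step 1: the coefficients are sums of independent terms.** The purpose is to write $S[R]$ as a weighted sum over sample points that lie in $I$ at times in $J$. Since $\int h_I(x)1\{u\le x\}\,dx=\int_u^1h_I$, Fubini gives
$$S[R]=\sum_\nu B_J(\nu)\big(A_I(U_\nu)-EA_I(U)\big),\qquad A_I(u)=\frac2{|I|}\int_u^1h_I,\qquad B_J(\nu)=\frac2{|J|}\sum_{k\ge\nu}h_J(k),\tag{4.1}$$
where $U$ is uniform on $[0,1]$. Here $A_I$ is the tent of height $1$ on $I$, vanishing off $I$. If $J=\{s+1,\dots,s+L\}$, then $B_J(s+q)=\frac2L\min(q-1,L-q+1)$ for $1\le q\le L$ and $B_J=0$ off $J$. For instance, $I=[0,\frac12)$ gives $A_I(u)=4u$ on $[0,\frac14]$ and $2-4u$ on $[\frac14,\frac12]$. And $J=\{1,2,3,4\}$ gives $h_J=(-1,-1,1,1)$ and $B_J=(0,\frac12,1,\frac12)$. In general $0\le B_J\le1$ and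
$$\sum_\nu B_J(\nu)=\frac2L\Big[\frac{(L/2-1)(L/2)}2+\frac{(L/2)(L/2+1)}2\Big]=\frac{|J|}2 .$$
Replacing $\xi_\nu$ by $Z_\nu$ gives $W[R]$. As $\xi_\nu$ and $Z_\nu$ have the same covariance function, the families $(S[R])_R$ and $(W[R])_R$ have the same covariances, and $(W[R])_R$ is centered Gaussian.

**Step 2: variances.** We need the size of each coefficient. Areas under powers of a tent give $EA_I(U)=\frac{|I|}2$, $EA_I(U)^2=\frac{|I|}3$, $EA_I(U)^3=\frac{|I|}4$. Since $|I|\le\frac12$, $\operatorname{Var}A_I(U)=\frac{|I|}3-\frac{|I|^2}4\in[\frac5{24}|I|,\frac13|I|]$. Also $\frac{|J|}4\le\sum B_J^2\le\frac{|J|}2$, by Cauchy–Schwarz and $B_J\le1$. So $a_\sigma:=\operatorname{Var}S[R]=\operatorname{Var}W[R]$ depends only on $\sigma$, and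
$$\tfrac5{96}|I||J|\le a_\sigma\le\tfrac16|I||J|,\qquad a_\sigma\ge a_{\min}:=\tfrac5{96}2^m\ge1.\tag{4.2}$$
We also write $a_R=a_\sigma$, and put $g_R=S[R]/\sqrt{a_\sigma}$ or $g_R=W[R]/\sqrt{a_\sigma}$ according to the process that is inserted.

**Step 3: correlations decay with the distance of the shapes.** Let $R\cap R'\ne\emptyset$, with shapes $(i,j),(i',j')$. The two intervals are nested, and so are the two blocks; let $I_{\min},J_{\min}$ be the smaller ones. Both $EA_IA_{I'}$ and $EA_I\,EA_{I'}$ lie in $[0,\frac12|I_{\min}|]$, so $|\mathrm{Cov}(A_I(U),A_{I'}(U))|\le\frac12|I_{\min}|$. Also $0\le\sum B_JB_{J'}\le\frac12|J_{\min}|$. With (4.2),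
$$|\rho_{RR'}|=|\mathrm{Cov}(g_R,g_{R'})|\le\frac{96}{20}\cdot\frac{|I_{\min}||J_{\min}|}{(|I||I'||J||J'|)^{1/2}}\le5\cdot2^{-(|i-i'|+|j-j'|)/2}.\tag{4.3}$$

**Step 4: moments.** Later we multiply many $g_R$, so we need, under both laws and for all $q\ge1$,
$$E|g_R|^q\le(Cq)^q,\qquad\text{hence}\qquad E(1+|g_R|)^q\le(Cq)^q.\tag{4.4}$$
For $W$ this is the Gaussian case. For $S$, $g_R$ is a sum of independent centered variables bounded by $a_\sigma^{-1/2}\le1$, with total variance $1$. Bernstein's inequality gives $P(|g_R|>t)\le2\exp\{-t^2/(2+2t/3)\}$. For $t\ge1$ we have $t^2/(2+2t/3)\ge3t/8$, since this says $t\ge\frac34+\frac t4$. For $t<1$ the number $2e^{3/8}e^{-3t/8}$ exceeds $1$. So $P(|g_R|>t)\le2e^{3/8}e^{-3t/8}$ for all $t\ge0$, and integrating $qt^{q-1}$ gives $E|g_R|^q\le2e^{3/8}\Gamma(q+1)(8/3)^q$.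

**Step 5: skewness of one coefficient.** This is the example of Section 1 for tents. We claim
$$\frac1{128}\le\frac{\sqrt{a_\sigma}}{12}\,E_P\big(g_R^3-3g_R\big)\le\frac1{10}\qquad\text{when }S\text{ is inserted}.\tag{4.5}$$
Indeed $Eg_R=0$ and $Eg_R^3=a_\sigma^{-3/2}\sum B_J^3\cdot E(A_I-EA_I)^3$, so the middle quantity is
$$\frac1{12}\cdot\frac{\sum B_J^3}{\sum B_J^2}\cdot\frac{E(A_I-EA_I)^3}{\operatorname{Var}A_I(U)} .$$
Here $E(A_I-EA_I)^3=\frac{|I|}4-\frac{|I|^2}2+\frac{|I|^3}4=\frac{|I|}4(1-|I|)^2\in[\frac{|I|}{16},\frac{|I|}4]$. By Cauchy–Schwarz, $\sum B_J^3/\sum B_J^2\ge\sum B_J^2/\sum B_J\ge\sum B_J/|J|=\frac12$, and this ratio is at most $1$. So the quantity is at least $\frac1{12}\cdot\frac12\cdot\frac{1/16}{1/3}=\frac1{128}$ and at most $\frac1{12}\cdot\frac{1/4}{5/24}=\frac1{10}$.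

## 5. Adding up all scales gives exactly order $\log n$

Write $q_R=g_R^2-1$ and $q_\sigma(p)=q_{R_\sigma(p)}$. For one shape put $F_{\{\sigma\}}=\frac1{12}\sum_RP(R)\sqrt{a_\sigma}(g_R^3-3g_R)$, the sum over rectangles of shape $\sigma$. If the process changes by $D$, then $g_R$ changes by $\delta_R=D[R]/\sqrt{a_\sigma}$, and the first-order change of $F_{\{\sigma\}}$ is
$$\frac14\sum_RP(R)\,D[R]\,q_R=E_p[D\,h_\sigma q_\sigma].$$
So $h_\sigma q_\sigma$ is the gradient of $F_{\{\sigma\}}$, and there are $m^2$ shapes, each of which gains a constant by (4.5). The sensible first attempt is to add them: $F_1=\sum_\sigma F_{\{\sigma\}}$, with gradient $\Phi_1=\sum_\sigma h_\sigma q_\sigma$.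

The mean is $E_PF_1(S)\ge m^2/128$, while $E_PF_1(W)=0$ by symmetry. For the gradient under the law of $W$ we compute an $L^2$ norm: $E_P[q_\sigma q_{\sigma'}]=2\rho^2$ for fixed $p$, so
$$E_PE_p\Phi_1^2=2\sum_{\sigma,\sigma'}E_p\big[h_\sigma h_{\sigma'}\rho^2_{R_\sigma(p)R_{\sigma'}(p)}\big]=2m^2 .$$
The off-diagonal terms vanish. Indeed let $\sigma\ne\sigma'$, say $i<i'$. Then $\rho$ is constant on $I'\times J_{\min}$, and there $h_Ih_{I'}=\pm h_{I'}$ averages to $0$ over $x\in I'$. If $i=i'$, use the columns. So $E_PE_p|\Phi_1|\le\sqrt2\,m$. Suppose $S=W+D$ with $|D|\le r\le m^2$ always. The exact remainder is $\sum_\sigma\sum_RP(R)\frac{\sqrt{a_\sigma}}{12}(3g_R\delta_R^2+\delta_R^3)$. For $m$ large $|\delta_R|\le4r/\sqrt{a_{\min}}\le1$, so its mean modulus is at most $m^2\cdot\frac3{12}\cdot16r^2a_{\min}^{-1/2}\cdot2=8m^2r^2a_{\min}^{-1/2}\to0$. Hence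
$$\frac{m^2}{128}\le\sqrt2\,m\,r+o(1),\qquad\text{so}\quad r\ge\frac m{128\sqrt2}-o(1).$$

This is a lower bound $c\log n$ with one small constant $c$. It does not answer the question, because (1.1) allows any constant. The loss is not in the use of the $L^2$ norm. For fixed $p$, $\Phi_1$ has the form $X=\sum_l\mu_l(z_l^2-1)$ with $z_l$ i.i.d. standard normal, and $EX^2=2\sum\mu_l^2$, $EX^4=3(EX^2)^2+48\sum\mu_l^4\le15(EX^2)^2$. By Hölder, $E|X|\ge(EX^2)^{3/2}(EX^4)^{-1/2}\ge\frac14(EX^2)^{1/2}$. By (4.3), $EX^2\le2\cdot25\,m^2\big(\sum_{d\in\mathbb Z}2^{-|d|}\big)^2=450m^2$ for every $p$. So $E_PE_p|\Phi_1|\ge\frac14\cdot\frac{2m^2}{\sqrt{450}\,m}\ge\frac m{50}$, whereas $E_PF_1(S)\le m^2/10$. The ratio for $F_1$ is at most $5m$. A sum of $m^2$ almost uncorrelated terms has $L^1$ norm of order $m$, and that is where the first attempt stops.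

## 6. From a sum over scales to a product over row-blocks

**A toy model.** Let $\epsilon_1,\dots,\epsilon_K$ be independent random signs and suppose we look for $\Phi$ with $E|\Phi|\le1$ and $E[\Phi\sum_u\epsilon_u]$ large. The sum $\Phi=K^{-1/2}\sum_u\epsilon_u$ gives $\sqrt K$. The product $\Phi=\prod_u(1+\beta\epsilon_u)$ with $0<\beta\le1$ is nonnegative, so $E|\Phi|=E\Phi=1$, and it gives $\beta K$. So a product of nonnegative factors of mean $1$ carries many more first-order terms at the same $L^1$ cost.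

We imitate this. Cut the rows into $K$ blocks, let $t_u$ be the normalized sum of $h_\sigma q_\sigma$ over shapes in the $u$-th row-block, with standard deviation of order $\beta$, and try $\prod_u(1+t_u)$. Since $t_u$ is not bounded by $1$, we take $\beta$ of order $(\log K)^{-1/2}$, so that $1+t_u$ is rarely negative. The gain over the linear bound should be $\beta\sqrt K$. Two difficulties arise.

The first is that $\Phi$ must be a gradient. A product $h_\sigma h_{\sigma'}$ of shapes with distinct rows and distinct columns is again $\pm$ a Haar function of a rectangle, as we shall see. With a common column $j$ and $i<i'$ it is $\pm h_{I'}(x)1_J(k)$. Pairing $S$ with this replaces $B_J$ in (4.1) by $\frac2{|J|}\sum_{k\ge\nu}1_J(k)$, which equals $2$ for all $\nu$ before $J$: the functional sees the whole past and is no longer a coefficient of size $a_\sigma$. So we also cut the columns into $V$ blocks and keep only products with distinct row-blocks and distinct column-blocks. Section 9 shows that this restriction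 costs only a constant factor in $L^1$. The second difficulty is that the factors must be nearly independent, and that the gradient must come essentially from the finest rectangle in the product. Both are achieved by gaps of width $b$ between the blocks.

**Parameters.** Put
$$K=\Big\lfloor\frac{m^{1/5}}{\log m}\Big\rfloor,\quad V=K^4,\quad b=\lceil m^{1/5}\log m\rceil,\quad\beta=(1800\log K)^{-1/2},\quad\eta=e^{-m^{1/5}},$$
$$m_1=\lfloor m/K\rfloor-b,\qquad m_2=\lfloor m/V\rfloor-b .$$
($K$ is an integer; the Kiefer process always carries a tilde.) Since $K+Kb=o(m)$ and $V+Vb=O(m/\log^3m)=o(m)$,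
$$Km_1\ge m/2,\qquad Vm_2\ge m/2.\tag{6.1}$$
Since $K\log m\le m^{1/5}$ and $\frac{\log2}4>\frac16$, for each fixed $C$ there is $C'$ with
$$m^{CK}(CK)^{CK}\le e^{C'm^{1/5}},\qquad2^{-b/4}\le e^{-m^{1/5}(\log m)/6},\qquad\text{so}\quad m^{CK}(CK)^{CK}\,\eta^{-1}\,2^{-b/4}\to0.\tag{6.2}$$
The sizes fit together as follows: $m^{CK}$ counts terms, $(CK)^{CK}$ bounds moments, and $2^{-b/4}$ is the gain from the gaps, so $b$ must dominate $K\log m$. The value $V=K^4$ will be needed in Section 9, and $V$ gaps of width $b$ must fit into $m$ columns. Hence $K$ of order about $m^{1/5}$.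

**Hölder.** A product of $q\le CK$ factors $1+|g_{R_1}|,\dots,1+|g_{R_q}|$ (repetitions allowed) has expectation at most $\max_lE(1+|g_{R_l}|)^q$ and $L^2(P)$ norm at most $\max_l(E(1+|g_{R_l}|)^{2q})^{1/2}$, so by (4.4)
$$\text{both its expectation and its }L^2(P)\text{ norm are at most }(CK)^{CK}.\tag{6.3}$$

**Definition (cells and configurations).** Choose row-blocks $\mathcal I_1,\dots,\mathcal I_K\subset\{1,\dots,m\}$ of $m_1$ consecutive integers and column-blocks $\mathcal J_1,\dots,\mathcal J_V\subset\{1,\dots,m\}$ of $m_2$ consecutive integers, such that elements of different row-blocks (column-blocks) differ by at least $b$. This is possible since $K(m_1+b)\le m$ and $V(m_2+b)\le m$. *Cells* are the sets $\mathcal I_u\times\mathcal J_v$. A *configuration* is a finite set $\alpha$ of shapes lying in cells, whose elements lie in pairwise distinct row-blocks and pairwise distinct column-blocks.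

So $|\alpha|\le K$, and there are at most $\sum_{k\le K}m^{2k}\le2m^{2K}$ configurations. Let
$$\lambda=\beta(Vm_1m_2)^{-1/2}\le1,\qquad\Phi(p)=\sum_\alpha\lambda^{|\alpha|}\prod_{\sigma\in\alpha}h_\sigma(p)q_\sigma(p),$$
where $\alpha=\emptyset$ contributes $1$.

**The finest rectangle.** For $\alpha\ne\emptyset$ let $i^*,j^*$ be the maximal row and the maximal column occurring in $\alpha$, $\sigma^*=(i^*,j^*)$, $a_*=a_{\sigma^*}$, and let $R^*=I^*\times J^*$ run over the rectangles of shape $\sigma^*$. The shape $\sigma^*$ may or may not belong to $\alpha$. For $\alpha=\{(i,j),(i',j')\}$ with $i<i'$: if $j<j'$, then $\sigma^*=(i',j')\in\alpha$; if $j>j'$, then $\sigma^*=(i',j)\notin\alpha$.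

For $p\in R^*$ and $\sigma\in\alpha$, the rectangle $R_\sigma(p)\supseteq R^*$ depends only on $R^*$; write $R_\sigma$. The rows of $\alpha$ are distinct, so exactly one of them is $i^*$, and for each other row $i<i^*$ the function $h_I$ with $I\supseteq I^*$ is constant, $\pm1$, on $I^*$. The same holds for columns. Hence $\prod_{\sigma\in\alpha}h_\sigma=\varepsilon_\alpha(R^*)h_{\sigma^*}$ on $R^*$ with $\varepsilon_\alpha=\pm1$, and for every bounded measurable $D$
$$E_p\Big[D\prod_{\sigma\in\alpha}h_\sigma q_\sigma\Big]=\sum_{R^*}P(R^*)\,\varepsilon_\alpha\,\tfrac14D[R^*]\prod_{\sigma\in\alpha}q_{R_\sigma}.\tag{6.4}$$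

**Gap property.** If $\sigma\ne\sigma'$ are in $\alpha\cup\{\sigma^*\}$, then their rows or their columns differ by at least $b$. Indeed $i^*$ and $j^*$ occur in $\alpha$, and distinct rows (columns) occurring in $\alpha$ lie in distinct blocks. Since $i\le i^*$ and $j\le j^*$ for $(i,j)\in\alpha$, (4.2) gives
$$a_*\le3.2\,a_\sigma\ \ (\sigma\in\alpha\cup\{\sigma^*\}),\qquad a_*/a_\sigma\le3.2\cdot2^{-b}\ \ (\sigma\in\alpha\setminus\{\sigma^*\}).\tag{6.5}$$

**Definition (the functional).** $F=\sum_\alpha\lambda^{|\alpha|}F_\alpha$ with $F_\emptyset(S)=E_p[S(p)]$ and, for $\alpha\ne\emptyset$,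
$$F_\alpha=\begin{cases}\frac14\sum_{R^*}P(R^*)\varepsilon_\alpha\sqrt{a_*}\;g_{R^*}\prod_{\sigma\in\alpha}q_{R_\sigma},&\sigma^*\notin\alpha,\\[4pt]\frac1{12}\sum_{R^*}P(R^*)\varepsilon_\alpha\sqrt{a_*}\,(g_{R^*}^3-3g_{R^*})\prod_{\sigma\in\alpha\setminus\{\sigma^*\}}q_{R_\sigma},&\sigma^*\in\alpha.\end{cases}$$

The rule is: integrate the right side of (6.4) in the variable $g_{R^*}$ alone. If $\sigma^*\notin\alpha$, the product does not contain $g_{R^*}$, and the primitive of $1$ is $g_{R^*}$. If $\sigma^*\in\alpha$, the product contains $q_{R^*}=g_{R^*}^2-1$, whose primitive is $\frac13(g_{R^*}^3-3g_{R^*})$. The other $g_{R_\sigma}$ belong to much larger rectangles and react much less to $D$, by (6.5).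

**Size bounds.** Under the true laws, for large $m$,
$$\|F(S)\|_{L^2(P)}\le N,\qquad\|F(W)\|_{L^2(P)}\le N,\qquad\big\|E_p|\Phi|(W)\big\|_{L^2(P)}\le e^{Cm^{1/5}}.\tag{6.6}$$
These crude bounds are needed in Section 10. We have $|q_R|\le(1+|g_R|)^2$ and $|g^3-3g|\le3(1+|g|)^3$. By Minkowski's inequality in $R^*$ (the weights $P(R^*)$ sum to $1$) and (6.3), $\|F_\alpha\|_2\le C\sqrt{a_*}(CK)^{CK}\le C\sqrt N(CK)^{CK}$. Also $\|F_\emptyset\|_2\le\sup_p\|S(p)\|_2\le\sqrt N$, and the same for $W$. Summing over at most $2m^{2K}$ configurations gives at most $\sqrt N\,e^{Cm^{1/5}}\le N$, because $\sqrt N=2^{3m/2}$. For $\Phi$, each configuration contributes at most $(CK)^{CK}$ to the $L^2(P)$ norm, uniformly in $p$; sum, and use (6.2).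

## 7. The gradient of $F$ is $\Phi$ up to $o(1)$

**Lemma 3 (linearization).** Let $S=W+D$ with $\sup|D|\le r$, $1\le r\le m^2$. Then
$$F(S)-F(W)=E_p[D(p)\Phi(p)]+\mathrm{Rem},$$
where $\Phi$ is evaluated at $W$. On any probability space on which this holds a.s. and the law of $W$ has density at most $\eta^{-1}$ with respect to its true law, $E|\mathrm{Rem}|\to0$ as $m\to\infty$, uniformly over all such spaces and $r$.

*Proof.* **Step 1: the exact expansion.** We separate the wanted first-order term from the rest. $F_\emptyset$ is linear and contributes exactly $E_p[D]$. Let $|\alpha|=k\ge1$ and let all $g_R,q_R$ be evaluated at $W$. Replacing $W$ by $W+D$ changes $g_R$ by $\delta_R=D[R]/\sqrt{a_R}$, where $|\delta_R|\le4r/\sqrt{a_R}\le1$ for $m$ large. So $q_R$ changes by $e_R=2g_R\delta_R+\delta_R^2$, where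
$$|e_R|\le2|\delta_R|(1+|g_R|)^2,\qquad|q_R|+|e_R|\le2(1+|g_R|)^2.\tag{7.1}$$

If $\sigma^*\notin\alpha$, the change of $\frac14\sqrt{a_*}\,g_{R^*}\prod_{\sigma\in\alpha}q_{R_\sigma}$ is
$$\tfrac14D[R^*]\prod_{\sigma\in\alpha}q_{R_\sigma}+\tfrac14\sqrt{a_*}\,(g_{R^*}+\delta_{R^*})\Big[\prod_{\sigma\in\alpha}(q_{R_\sigma}+e_{R_\sigma})-\prod_{\sigma\in\alpha}q_{R_\sigma}\Big],$$
because $\sqrt{a_*}\,\delta_{R^*}=D[R^*]$. If $\sigma^*\in\alpha$, use $H_3(g+\delta)=H_3(g)+3(g^2-1)\delta+3g\delta^2+\delta^3$. The change of $\frac1{12}\sqrt{a_*}H_3(g_{R^*})\prod_{\sigma\ne\sigma^*}q_{R_\sigma}$ is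
$$\tfrac14D[R^*]\prod_{\sigma\in\alpha}q_{R_\sigma}+\tfrac1{12}\sqrt{a_*}\,H_3(g_{R^*}+\delta_{R^*})\Big[\prod_{\sigma\ne\sigma^*}(q_{R_\sigma}+e_{R_\sigma})-\prod_{\sigma\ne\sigma^*}q_{R_\sigma}\Big]+\tfrac1{12}\sqrt{a_*}\,(3g_{R^*}\delta_{R^*}^2+\delta_{R^*}^3)\prod_{\sigma\ne\sigma^*}q_{R_\sigma},$$
with $\sigma\in\alpha$ in all products. In both cases the first term, multiplied by $P(R^*)\varepsilon_\alpha$ and summed over $R^*$, is (6.4). Weighted by $\lambda^{|\alpha|}$ and summed over $\alpha$, these terms give $E_p[D\Phi]$.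

**Step 2: the remainder for one configuration.** We show that everything else carries a factor $2^{-b/2}$. By telescoping and (7.1), each bracket is at most
$$\sum_{\sigma'}|e_{R_{\sigma'}}|\prod_{\sigma\ne\sigma'}(|q_{R_\sigma}|+|e_{R_\sigma}|)\le2^k\sum_{\sigma'}|\delta_{R_{\sigma'}}|\prod_\sigma(1+|g_{R_\sigma}|)^2,$$
where $\sigma,\sigma'$ run over $\alpha\setminus\{\sigma^*\}$. For such $\sigma'$, (6.5) gives $\sqrt{a_*}\,|\delta_{R_{\sigma'}}|\le4r\sqrt{a_*/a_{\sigma'}}\le8r2^{-b/2}$. Further, $\sqrt{a_*}\,\delta_{R^*}^2=D[R^*]^2/\sqrt{a_*}\le16r^2a_{\min}^{-1/2}\le Cr^22^{-b/2}$, as $b\le m$. Finally, since $|\delta|\le1$,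
$$|g+\delta|\le1+|g|,\qquad|H_3(g+\delta)|\le4(1+|g|)^3,\qquad|3g\delta^2+\delta^3|\le3\delta^2(1+|g|).$$
So in both cases the remainder of $F_\alpha$ is at most
$$Cr^2k2^k2^{-b/2}\sum_{R^*}P(R^*)(1+|g_{R^*}|)^3\prod_{\sigma\in\alpha\setminus\{\sigma^*\}}(1+|g_{R_\sigma}|)^2 .$$

**Step 3: expectation and sum.** The last expression is a function of $W$ alone. By the density bound and (6.3) its expectation is at most $\eta^{-1}r^22^{-b/2}(CK)^{CK}$. Summing over at most $2m^{2K}$ configurations, with $\lambda^{|\alpha|}\le1$ and $r\le m^2$, and using (6.2), gives the claim. $\square$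

## 8. The means of $F(S)$ and $F(W)$

**Lemma 4.** $E_PF(W)=0$, and $E_PF(S)\ge\dfrac{\beta\sqrt K\,m}{256}-o(1)$.

*Proof.* **Step 1: the mean under $W$, and the empty configuration.** $F$ is an odd function of the process and $W$ has the same law as $-W$, so $E_PF(W)=0$. Also $E_PF_\emptyset(S)=0$.

**Step 2: singletons give the main term.** Let $\alpha=\{\sigma\}$. Then $\sigma^*=\sigma$, $\varepsilon_\alpha=1$, and (4.5) gives $E_PF_\alpha(S)\ge\frac1{128}$. There are $KVm_1m_2$ singletons, so by (6.1) their total contribution to $E_PF(S)$ is at least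
$$\frac{\lambda KVm_1m_2}{128}=\frac{\beta K\sqrt{Vm_2\cdot m_1}}{128}\ge\frac{\beta K}{128}\sqrt{\frac m2\cdot\frac m{2K}}=\frac{\beta\sqrt K\,m}{256}.$$

**Step 3: cumulant bounds for larger configurations.** It remains to show that configurations with $|\alpha|=k\ge2$ contribute $o(1)$. Fix $R^*$ and apply Lemma 1 to $g_{R^*}\prod_{\sigma\in\alpha}(g_{R_\sigma}^2-1)$ if $\sigma^*\notin\alpha$, or to $(g_{R^*}^3-3g_{R^*})\prod_{\sigma\in\alpha\setminus\{\sigma^*\}}(g_{R_\sigma}^2-1)$ if $\sigma^*\in\alpha$. In both cases there are $q=2k+1\ge5$ copies, and the copies with the same shape form one group.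

An admissible block of size $2$ joins two different shapes of $\alpha\cup\{\sigma^*\}$ whose rectangles both contain $R^*$. By (4.3) and the gap property its cumulant is at most $5\cdot2^{-b/2}$ in modulus.

Consider a block of size $s\ge3$ with shapes $\sigma_1,\dots,\sigma_s$ and rectangles $I_l\times J_l\supseteq R^*$. The $I_l$ are nested and the $J_l$ are nested; let $I_{\min},J_{\min}$ be the smallest. The joint cumulant of $A_{I_1}(U),\dots,A_{I_s}(U)$ is a sum over at most $s^s$ partitions with coefficients at most $s!\le s^s$. In each product of moments the factor containing the smallest tent is at most $|I_{\min}|$ and the others are at most $1$. So this cumulant is at most $s^{2s}|I_{\min}|$ in modulus. By (4.1), multilinearity and independence of the $U_\nu$, the joint cumulant of the $S[R_{\sigma_l}]$ is $\sum_\nu\prod_lB_{J_l}(\nu)$ times that of the tents, and $\sum_\nu\prod_lB_{J_l}(\nu)\le|J_{\min}|$. Finally $|I_{\min}||J_{\min}|\le|I_l||J_l|\le20a_{\sigma_l}$ for every $l$. Altogether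
$$|\kappa(g_{R_{\sigma_1}},\dots,g_{R_{\sigma_s}})|\le s^{2s}|I_{\min}||J_{\min}|\prod_la_{\sigma_l}^{-1/2}\le20\,s^{2s}\min_la_{\sigma_l}\prod_la_{\sigma_l}^{-1/2}\le20\,s^{2s}a_{(3)}^{-1/2}a_{\min}^{-(s-3)/2},\tag{8.1}$$
with $a_{(3)}$ the third smallest of the $a_{\sigma_l}$, with repetitions. In the last step the minimum $a_{(1)}$ was used to cancel $a_{(1)}^{-1/2}a_{(2)}^{-1/2}$, since $a_{(1)}^{1/2}a_{(2)}^{-1/2}\le1$. By (6.5), $\sqrt{a_*}\,a_{(3)}^{-1/2}\le2$.

**Step 4: parity yields a spare small factor.** The prefactor $\sqrt{a_*}$ is large, and we must beat it. As $q$ is odd and all blocks have size $\ge2$, some block has odd size $s\ge3$. Together with the prefactor $\sqrt{a_*}$ it contributes at most $40s^{2s}a_{\min}^{-(s-3)/2}$. Since $q\ge5$, either $s\ge5$, and a factor $a_{\min}^{-1}$ is gained, or $s=3$ and there is another block. That block contributes at most $5\cdot2^{-b/2}$ if it has size $2$, and at most $20s'^{2s'}a_{\min}^{-1/2}$ if it has size $s'\ge3$, by (8.1). All further blocks, of size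 $s''$, contribute at most $20s''^{2s''}$ each. Now $a_{\min}^{-1/2}\le C2^{-b/2}$, as $b\le m$, the product of the factors $20s^{2s}$ over the blocks is at most $20^qq^{2q}$, and there are at most $q^q$ partitions, where $q\le2K+1$. So $|E_PF_\alpha(S)|\le(CK)^{CK}2^{-b/2}$. Summing over at most $2m^{2K}$ configurations gives $o(1)$ by (6.2). $\square$

## 9. The $L^1$ norm of $\Phi$ stays bounded

**Lemma 5.** Under the true law of $W$, $E_PE_p|\Phi|\le e^3+o(1)$.

*Proof.* Fix $p$; all bounds will be uniform in $p$. Write $g_\sigma=g_{R_\sigma(p)}$ for $\sigma$ in cells. This is a Gaussian vector with covariance matrix $\Sigma$, whose diagonal entries are $1$. Let $\Sigma^0$ be its block-diagonal part with respect to cells.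

**Step 1: making different cells independent.** We replace $g$ by a Gaussian vector $g^0$ with covariance $\Sigma^0$. Shapes in different cells have rows or columns differing by at least $b$, so by (4.3) their correlation is at most $5\cdot2^{-b/2}$. There are at most $m^2$ shapes. Hence
$$\|\Sigma-\Sigma^0\|_{op}\le\tau:=5m^22^{-b/2},$$
and $\Sigma^0+\tau\,\mathrm{Id}-\Sigma$ is positive semidefinite with diagonal entries $\tau$. Let $Y\sim N(0,\Sigma^0+\tau\,\mathrm{Id}-\Sigma)$ be independent of $g$, and let $\mathbf Z$ be a standard normal vector independent of $g^0\sim N(0,\Sigma^0)$. Then $g+Y$ and $g^0+\sqrt\tau\,\mathbf Z$ both have law $N(0,\Sigma^0+\tau\,\mathrm{Id})$. Draw a vector from this common law and then, by regular conditional distributions, $(g,Y)$ and $(g^0,\mathbf Z)$ conditionally independently given that their sums equal it. So all of them live on one space with $g+Y=g^0+\sqrt\tau\,\mathbf Z$, and $\|g_\sigma-g^0_\sigma\|_{L^q}\le\|Y_\sigma\|_{L^q}+\sqrt\tau\,\|\mathbf Z_\sigma\|_{L^q}\le C\sqrt{\tau q}$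 for $q\ge1$. For each configuration, by telescoping,
$$\Big|\prod_{\sigma\in\alpha}(g_\sigma^2-1)-\prod_{\sigma\in\alpha}\big((g_\sigma^0)^2-1\big)\Big|\le\sum_{\sigma'\in\alpha}|g_{\sigma'}-g^0_{\sigma'}|\,(|g_{\sigma'}|+|g^0_{\sigma'}|)\prod_{\sigma\in\alpha\setminus\{\sigma'\}}(1+|g_\sigma|+|g^0_\sigma|)^2 .$$
By Hölder (at most $2K$ factors) its expectation is at most $(CK)^{CK}\sqrt\tau$. Summing over configurations,
$$E|\Phi(g)-\Phi(g^0)|\le2m^{2K}(CK)^{CK}\sqrt\tau\to0$$
by (6.2), as $\sqrt\tau=\sqrt5\,m\,2^{-b/4}$. From now on $g$ is replaced by $g^0$: different cells are independent, and within a cell the covariances are unchanged.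

**Step 2: one variable per cell.** We rewrite $\Phi$ as a polynomial in independent variables. Let
$$\zeta_{uv}=(m_1m_2)^{-1/2}\sum_{\sigma\in\mathcal I_u\times\mathcal J_v}h_\sigma(p)(g_\sigma^2-1).$$
These are independent and centered. By $E[H_2H_2]=2\rho^2$ and (4.3),
$$E\zeta_{uv}^2\le\frac2{m_1m_2}\sum_{\sigma,\sigma'}\rho_{\sigma\sigma'}^2\le2\cdot25\Big(\sum_{d\in\mathbb Z}2^{-|d|}\Big)^2=450 .$$
With $\gamma=\lambda\sqrt{m_1m_2}=\beta V^{-1/2}$,
$$\Phi=\sum_\theta\gamma^{|\theta|}\prod_{(u,v)\in\theta}\zeta_{uv},\tag{9.1}$$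
the sum over all sets $\theta\subset[K]\times[V]$ with distinct rows and distinct columns: choose first the cells of a configuration, then a shape in each of them.

**Step 3: a cluster identity.** The distinct-column condition in (9.1) destroys the product $\prod_u(1+t_u)$. We compute exactly what replaces it. Work pointwise in the commutative algebra $\mathbb R[\epsilon_1,\dots,\epsilon_K]/(\epsilon_1^2,\dots,\epsilon_K^2)$. Let $\epsilon_T=\prod_{u\in T}\epsilon_u$, and let $\Lambda$ be the linear functional with $\Lambda(\epsilon_T)=1$ for all $T\subset[K]$. Put $z_v=\gamma\sum_u\epsilon_u\zeta_{uv}$. Then $\Phi=\Lambda\big(\prod_v(1+z_v)\big)$: in the expansion, for each $v$ at most one $u$ is chosen, and repeated rows vanish. The $z_v$ are nilpotent, and $z_v^s=s!\,\gamma^s\sum_{|T|=s}\epsilon_T\prod_{u\in T}\zeta_{uv}$, so the finite series $\log(1+z)=\sum_s(-1)^{s-1}z^s/s$ gives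
$$\sum_v\log(1+z_v)=\sum_{T\ne\emptyset}\epsilon_Tt_T,\qquad t_T=(-1)^{|T|-1}(|T|-1)!\,\gamma^{|T|}\sum_v\prod_{u\in T}\zeta_{uv}.$$
Exponentiate and use $\epsilon_T^2=0$: $\prod_v(1+z_v)=\prod_{T\ne\emptyset}(1+\epsilon_Tt_T)$. Products $\epsilon_T\epsilon_{T'}$ vanish unless $T\cap T'=\emptyset$. So applying $\Lambda$ gives the sum of $\prod t_T$ over families of pairwise disjoint nonempty sets. Collect the singletons and write $t_u=t_{\{u\}}$:
$$\Phi=\sum_{\mathcal C}\ \prod_{T\in\mathcal C}t_T\prod_{u\notin\bigcup\mathcal C}(1+t_u),\tag{9.2}$$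
where $\mathcal C$ runs over families of pairwise disjoint subsets of $[K]$ of size $\ge2$. The family $\mathcal C=\emptyset$ gives the full product $\prod_u(1+t_u)$.

For $K=V=2$ the identity reads
$$\Phi=(1+t_1)(1+t_2)+t_{\{1,2\}},\qquad t_{\{1,2\}}=-\gamma^2(\zeta_{11}\zeta_{21}+\zeta_{12}\zeta_{22}).$$
The product $t_1t_2$ contains all four terms $\gamma^2\zeta_{1v}\zeta_{2v'}$, and $t_{\{1,2\}}$ removes the two with equal columns.

**Step 4: independence turns (9.2) into two numerical bounds.** The variable $t_T$ depends only on the $\zeta_{uv}$ with $u\in T$, so the factors in each product of (9.2) are independent. Since $E|1+t_u|\ge|E(1+t_u)|=1$, the product over $u\notin\bigcup\mathcal C$ may be extended to all $u$. Hence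
$$E|\Phi|\le\prod_uE|1+t_u|\cdot\sum_{\mathcal C}\prod_{T\in\mathcal C}E|t_T|\le\prod_uE|1+t_u|\cdot\exp\Big(\sum_{|T|\ge2}E|t_T|\Big),\tag{9.3}$$
because the sum over $\mathcal C$ is at most $\prod_{|T|\ge2}(1+E|t_T|)$.

**Step 5: clusters are cheap.** Here $V=K^4$ is used. For $|T|=s$ the variables $\prod_{u\in T}\zeta_{uv}$, $v\in[V]$, are independent and centered with second moment at most $450^s$. So $E|t_T|\le(s-1)!\,\gamma^s(V450^s)^{1/2}$. Using $\binom Ks(s-1)!\le K^s/s$, $\sqrt{450}\,\beta\le1$ and $\gamma=\beta V^{-1/2}$,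
$$\sum_{|T|\ge2}E|t_T|\le\sum_{s\ge2}\frac1s\Big(\frac K{\sqrt V}\Big)^s\sqrt V\le\frac12\sum_{s\ge2}K^{2-s}\le1 .$$

**Step 6: each factor $1+t_u$ has $L^1$ norm at most $1+2/K$.** Here $\beta$ of order $(\log K)^{-1/2}$ is used. We have $t_u=\beta X_u$ with $X_u=\sum_\sigma c_\sigma(g_\sigma^2-1)$ over the $Vm_1m_2$ shapes $\sigma\in\bigcup_v\mathcal I_u\times\mathcal J_v$, where $|c_\sigma|=\bar c:=(Vm_1m_2)^{-1/2}$. Let $\Sigma^0_u$ be the corresponding part of $\Sigma^0$. Write $g=\mathsf L\mathbf z$ with $\mathsf L\mathsf L^T=\Sigma^0_u$ and $\mathbf z$ standard normal, and diagonalize $\mathsf L^T\mathrm{diag}(c_\sigma)\mathsf L$. Its trace is $\sum c_\sigma$, as $\Sigma^0_{\sigma\sigma}=1$. So $X_u=\sum_l\mu_l(z_l^2-1)$ with $z_l$ i.i.d. standard normal, and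
$$\sum_l\mu_l^2=\sum_{\sigma,\sigma'}c_\sigma c_{\sigma'}(\Sigma^0_{\sigma\sigma'})^2\le225,\qquad|\mu_l|\le\bar c\,\|\Sigma^0_u\|_{op}\le\bar c\cdot5\Big(\sum_{d\in\mathbb Z}2^{-|d|/2}\Big)^2\le171\,\bar c .$$
In the last step the sum is $3+2\sqrt2$, and $5(3+2\sqrt2)^2<170$.

For $0<s\le1/(684\bar c)$ we have $|s\mu_l|\le\frac14$. We use $x-\frac12\log(1+2x)\le2x^2$ for $|x|\le\frac14$. To see it, put $y=2x$. The function $y^2-y+\log(1+y)$ vanishes at $0$ and has derivative $y(1+2y)/(1+y)$, so it is nonnegative for $y\ge-\frac12$. Therefore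
$$Ee^{-sX_u}=\prod_le^{s\mu_l}(1+2s\mu_l)^{-1/2}\le e^{2s^2\sum\mu_l^2}\le e^{450s^2}.$$
With $y_+\le e^{sy}/s$,
$$E(1+\beta X_u)_-=\beta E(-X_u-1/\beta)_+\le\frac\beta se^{450s^2-s/\beta}.$$
Take $s=1/(900\beta)$. This is allowed for large $m$, since $s\le\sqrt{\log K}$ while $1/\bar c=\sqrt{Vm_2\,m_1}\ge\sqrt{m/2}$. The bound becomes $900\beta^2e^{-1/(1800\beta^2)}=\frac1{2K\log K}\le\frac1K$. As $Et_u=0$, $E|1+t_u|=1+2E(1+t_u)_-\le1+2/K$, so $\prod_uE|1+t_u|\le e^2$.

By (9.3), $E|\Phi(g^0)|\le e^2\cdot e=e^3$. With Step 1 this proves the lemma. $\square$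

## 10. A typical block inside an atypical event: proof of the Theorem

We now have a coupling on $n$ time steps and an event $G$ that may have small probability. Conditioning on $G$ distorts the laws. The point is that $n$ contains at least $n^{4/5}$ disjoint blocks of length $N$, and the distortion has a bounded entropy budget to spread over them.

**Step 1: set-up.** We fix what has to be contradicted. Let a coupling be given, let $r=2c_0\psi(n)$ with an absolute constant $c_0$ to be chosen, and let $G$ be the event $\max_{k\le n}\sup_t|S(t,k)-\tilde K(t,k)|\le r/2$. Suppose that $P(G)\ge\eta=e^{-m^{1/5}}$; we derive a contradiction for suitable $c_0$ and $n\ge n_0$. Let $Q=P(\cdot\mid G)$ and $M=\lfloor n/N\rfloor\ge n^{4/5}$. For $l\le M$ and $0\le k\le N$ put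
$$S_l(t,k)=S(t,(l-1)N+k)-S(t,(l-1)N),\qquad W_l(t,k)=\tilde K(t,(l-1)N+k)-\tilde K(t,(l-1)N).$$
Under $P$ the blocks of $(U_\nu)$ are independent, the $W_l$ are independent of one another, and $S_l,W_l$ have the true laws of $S,W$ of Section 4. Nothing is assumed about the joint law of the $U$'s and the $W$'s. Under $Q$, a.s. $|S_l-W_l|\le r$ everywhere, as a difference of two errors of size at most $r/2$ each (at time $0$ both processes vanish a.s.).

**Step 2: choice of a block.** We find a block on which $Q$ is very close to $P$, for the $U$'s and for $W$ separately. Under $Q$ the laws of $(U_\nu)_{\nu\le MN}$ and of $(W_l)_{l\le M}$ have densities at most $1/\eta$ with respect to their $P$-laws, and these $P$-laws are products over $l$. By Lemma 2, the relative entropies of the $M$ blocks of $U$'s sum to at most $\log(1/\eta)$, and likewise those of the $W_l$. Adding the two sums, there is an $l\le M$ for which the $Q$-laws of the $l$-th block of $U$'s and of $W_l$ both have relative entropy at most $2\log(1/\eta)/M$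 with respect to their $P$-laws. Fix it and write $S,W$ for $S_l,W_l$.

**Step 3: transfer of expectations.** We turn small entropy into comparison of means. Let $\rho\in[0,1/\eta]$ be either of the two densities. Since $|\rho-1|\le1/\eta$, Pinsker's inequality gives
$$E_P(\rho-1)^2\le\eta^{-1}E_P|\rho-1|\le\eta^{-1}(2\,\mathrm{KL})^{1/2}.$$
Hence, by Cauchy–Schwarz, for every square integrable functional $f$ of $S$ alone or of $W$ alone,
$$|E_Qf-E_Pf|\le\delta\|f\|_{L^2(P)},\qquad\delta=\eta^{-1/2}\Big(\frac{4\log(1/\eta)}M\Big)^{1/4}\le e^{m^{1/5}}n^{-1/5}\tag{10.1}$$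
for $n$ large, since $\eta^{-1/2}(4m^{1/5})^{1/4}\le e^{m^{1/5}}$ and $M\ge n^{4/5}$.

**Step 4: the two bounds on $E_Q[F(S)-F(W)]$.** For large $n$ we have $1\le r\le m^2$. From below, use (10.1), (6.6) and Lemma 4. Since $\delta N\le e^{m^{1/5}}n^{-1/5+1/10}\to0$,
$$E_Q[F(S)-F(W)]\ge E_PF(S)-E_PF(W)-2\delta N\ge\frac{\beta\sqrt K\,m}{256}-o(1).$$
From above, Lemma 3 applies under $Q$ with $D=S-W$, since the $Q$-law of $W$ has density at most $\eta^{-1}$. The functional $E_p|\Phi|$ depends on $W$ alone, so (10.1), (6.6) with $\delta e^{Cm^{1/5}}\to0$, and Lemma 5 give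
$$E_Q[F(S)-F(W)]\le r\,E_QE_p|\Phi|+o(1)\le r\,(e^3+o(1))+o(1).$$

**Step 5: comparison.** As $e^3<21$, we obtain $r\ge\dfrac{\beta\sqrt K\,m}{256\cdot21}-o(1)$. Now $\beta\ge c(\log m)^{-1/2}$, $K\ge cm^{1/5}/\log m$ and $c\log n\le m\le\log n$. So for $n\ge n_0$
$$2c_0\psi(n)=r\ge c\,\frac{m^{11/10}}{\log m}\ge\bar c_2\,\frac{(\log n)^{11/10}}{\log\log n}=\bar c_2\,\psi(n),$$
with an absolute constant $\bar c_2>0$ that does not depend on $c_0$. For $c_0=\bar c_2/4$ this is false. Hence $P(G)<e^{-m^{1/5}}\le\exp\{-c_1(\log n)^{1/5}\}$ for all $n\ge n_0$. All $o(1)$ terms depend only on $n$, not on the coupling, so $n_0$ serves every coupling. This proves the Theorem, and with it Corollaries 1 and 2. $\blacksquare$
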